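\title{Decreasing Fourier coefficients after a change on a small set}

\begin{abstract}
We prove that every $f\in L^p[0,2\pi]$, $p\ge1$, can be changed on a set of arbitrarily small measure into a function $g\in L^p[0,2\pi]$ whose nonzero trigonometric Fourier coefficients decrease in modulus. This is the trigonometric analogue of a known theorem on the Walsh system. More is true: $f$ need only be measurable and finite almost everywhere, $g$ lies in $L^q$ for all $q<\infty$, and the moduli decrease strictly. The construction combines averages of dilated Fej\'er kernels with a random rounding of Fourier coefficients.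
\end{abstract}

\section{Introduction}

The Fourier coefficients of an integrable function tend to zero, but in no particular order. We ask how little a function has to be changed to put them in order.

\subsection*{The question}
Let $r=\chi_{[0,1/2)}-\chi_{[1/2,1)}$, extended with period $1$, and let $r_k(x)=r(2^kx)$ for $k\ge0$. The Walsh system in Paley's ordering consists of the functions $w_n=\prod_{k\ge0}r_k^{n_k}$, where $n=\sum_kn_k2^k$ with $n_k\in\{0,1\}$. The following theorem is known; here $|E|$ denotes Lebesgue measure.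

\begin{theorem}[{\cite[Theorem 2]{FW}}]\label{thm:walsh}
Let $0<\epsilon<1$, $p\ge1$ and $f\in L^p[0,1]$. There is $g\in L^p[0,1]$ with $|\{g\ne f\}|<\epsilon$ such that $|\int_0^1gw_k\,dx|\ge|\int_0^1gw_l\,dx|$ whenever $k<l$ and both integrals are nonzero.
\end{theorem}

Question 2 of \cite{FW} asks whether Theorem \ref{thm:walsh} is true for the trigonometric system. The ordering and the normalization of the system are not fixed there. We take the orthonormal system on $[0,2\pi]$ in its standard order,
\[
\varphi_0=\frac1{\sqrt{2\pi}},\qquad \varphi_{2n-1}(x)=\frac{\cos nx}{\sqrt\pi},\qquad \varphi_{2n}(x)=\frac{\sin nx}{\sqrt\pi}\qquad(n\ge1),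
\]
and for $g\in L^1[0,2\pi]$ we put
\[
c_k(g)=\int_0^{2\pi}g\varphi_k\,dx,\qquad \operatorname{spec}(g)=\{k\ge0:\ c_k(g)\ne0\}.
\]
If $g\sim\frac{a_0}2+\sum_{n\ge1}(a_n\cos nx+b_n\sin nx)$, then $c_{2n-1}=\sqrt\pi\,a_n$ and $c_{2n}=\sqrt\pi\,b_n$. We call $n$ the \emph{frequency} of these two terms. We say that the numbers $|c_k(g)|$ are non-increasing (strictly decreasing) \emph{along the spectrum} if $|c_k(g)|\ge|c_l(g)|$ (respectively $>$) for all $k<l$ in $\operatorname{spec}(g)$. Vanishing coefficients are ignored. The property says that the first $s$ nonzero terms of the Fourier series are $s$ terms with the largest coefficients. For $g\in L^2$, by Parseval's identity, each partial sum of the Fourier series is then a best $L^2$ approximation of $g$ among all linear combinations of equally many functions $\varphi_k$.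

\subsection*{The simplest cases}
Some change of $f$ is necessary: for $f=\cos x+2\cos2x$ the spectrum is $\{1,3\}$, and $c_1=\sqrt\pi<2\sqrt\pi=c_3$. The same example shows that the change cannot be finite. If $g$ were a trigonometric polynomial equal to $f$ on a set of positive measure, then $g-f$ would be a polynomial with infinitely many zeros in $[0,2\pi]$, so $g=f$. Hence any admissible $g$ has infinite spectrum.

In the Walsh system the situation looks better. Expanding the product gives $\sum_{k<2^n}w_k=\prod_{k<n}(1+r_k)=2^n\chi_{[0,2^{-n})}$ on $[0,1)$. So the polynomial $-\sum_{k=1}^{2^n-1}w_k$, whose coefficients all have modulus $1$, equals the missing function $w_0=1$ exactly, outside an interval of length $2^{-n}$. The trigonometric counterpart fails even approximately: the Dirichlet kernel $1+2\sum_{l=1}^n\cos lx=\sin((n+\frac12)x)/\sin(x/2)$ is at least $|\sin((n+\frac12)x)|$ in modulus, which is at least $\frac12$ on two thirds of $[0,2\pi]$. One might take this as evidence for a negative answer. The answer is nevertheless positive.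

\subsection*{Results}
Throughout, $p$ and $q$ are finite, $\|\cdot\|_p$ is the norm of $L^p([0,2\pi],dx)$, and functions are regarded as $2\pi$-periodic. We write $\hat g(n)=\frac1{2\pi}\int_0^{2\pi}g(x)e^{-inx}\,dx$, so that $\hat g(\pm n)=(a_n\mp ib_n)/2$ for $n\ge1$.

\begin{theorem}\label{thm:answer}
Let $0<\epsilon<1$, $p\ge1$, and let $f\in L^p[0,2\pi]$ be real-valued. There is a real-valued $g\in L^p[0,2\pi]$ with $|\{g\ne f\}|<\epsilon$ such that $|c_k(g)|\ge|c_l(g)|$ for all $k<l$ in $\operatorname{spec}(g)$.
\end{theorem}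

\begin{theorem}\label{thm:strong}
Let $f$ be real-valued, measurable and finite almost everywhere on $[0,2\pi]$, and let $0<\epsilon<1$, $N\in\mathbb N$, $\delta>0$. There is a real-valued $g\in\bigcap_{q<\infty}L^q[0,2\pi]$ with $|\{g\ne f\}|<\epsilon$ and the following properties.
\begin{enumerate}
\item[(a)] $c_k(g)=0$ for $k\le2N$, $|c_k(g)|<\delta$ for all $k$, and $|c_k(g)|>|c_l(g)|$ for all $k<l$ in $\operatorname{spec}(g)$.
\item[(b)] For each $n\ge1$, $a_n(g)\ne0$ if and only if $b_n(g)\ne0$. The amplitudes $\sqrt{a_n^2+b_n^2}=2|\hat g(\pm n)|$ are strictly decreasing along the set of $n$ where they are nonzero. Thus the result also holds for the exponential system: in the order $1,e^{ix},e^{-ix},e^{2ix},e^{-2ix},\dots$ the nonzero moduli $|\hat g(n)|$ are non-increasing.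
\item[(c)] If $f\in L^p$, $p\ge1$, and $q_0<\infty$ is prescribed, then $g$ can be chosen so that, in addition, $\|g\|_q\le C_q\,\epsilon^{-21}\|f\|_p$ for all $1\le q\le q_0$, where $C_q$ depends only on $q$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:complex}
Theorem \ref{thm:answer} and parts \textup{(a)} and \textup{(c)} of Theorem \ref{thm:strong} hold for complex-valued $f$, with complex-valued $g$.
\end{theorem}

Theorem \ref{thm:answer} follows from Theorem \ref{thm:strong}(a) with any $N$ and $\delta$, because $g\in L^p$; the same holds for complex values. We make no claim about the analogue for $p=\infty$, with bounded $g$ (see Remark \ref{rem:bounded}).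

In Section \ref{sec:iteration} the theorems are reduced to a single approximation step, Lemma \ref{lem:main}. Section \ref{sec:constant} carries out that step for a constant function, where the main idea is visible. Section \ref{sec:flat} supplies what is missing for a general function, and Section \ref{sec:proof} puts the pieces together.

\section{Reduction to one approximation step}\label{sec:iteration}

Since $g$ must have infinite spectrum, we build it as a series of polynomials $Q_0+Q_1+\cdots$. Each $Q_j$ removes half of the remaining error outside a small set, and its spectrum and coefficients continue those of $Q_{j-1}$: further out, and smaller.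

\begin{lemma}\label{lem:main}
There are constants $\Gamma_p$ $(p=2,4,6,\dots)$ with the following property. Let $0<\epsilon<1$, $M>0$, $N\in\mathbb N$, $\delta>0$, let $p_*$ be a positive even integer, and let $f$ be a continuous $2\pi$-periodic function, real or complex, with $|f|\le M$. Then there is a polynomial $Q=\sum_{n\in\Sigma}(a_n\cos nx+b_n\sin nx)$, where $\Sigma\subset\{n>N\}$ is finite and nonempty and $a_n,b_n\ne0$ for $n\in\Sigma$, such that $Q$ is real if $f$ is real and
\begin{enumerate}
\item[(i)] $|c_k(Q)|<\delta$ for all $k$, and $|c_k(Q)|$ is strictly decreasing along $\operatorname{spec}(Q)$;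
\item[(ii)] $|\{x:\ |f(x)-Q(x)|>M/2\}|<\epsilon$;
\item[(iii)] $\|Q\|_p\le\Gamma_p\,\epsilon^{-20}M$ for all even $p\le p_*$.
\end{enumerate}
\end{lemma}

We use two standard facts on the circle $\mathbb R/2\pi\mathbb Z$. \emph{Lusin's theorem}: if $f$ is measurable and finite almost everywhere and $\beta>0$, there is a closed set $A$ whose complement has measure less than $\beta$ and such that the restriction $f|_A$ is finite and continuous. \emph{Tietze's theorem}: a continuous real function on a closed set extends to a continuous function on the circle; for complex functions, extend the real and imaginary parts. For $M>0$ let $\rho_M(z)=z$ if $|z|\le M$ and $\rho_M(z)=Mz/|z|$ if $|z|>M$. This map is continuous on $\mathbb C$, takes values in the disc $|z|\le M$, and maps $\mathbb R$ to $[-M,M]$.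

\begin{proof}[Proof of Theorems \ref{thm:strong} and \ref{thm:complex} from Lemma \ref{lem:main}]
The argument is the same for real and complex $f$, except for part (b). If $f=0$ almost everywhere, take $g=0$. Assume the contrary.

\emph{Passing to a continuous function.} Choose $\lambda>0$ with $|\{|f|>\lambda\}|\le\epsilon/8$; this is possible since $f$ is finite almost everywhere. If $f\in L^p$, take $\lambda=(8/\epsilon)^{1/p}\|f\|_p\le8\epsilon^{-1}\|f\|_p$, which works by Chebyshev's inequality; this is the only use of integrability. Let $A$ be given by Lusin's theorem with $\beta=\epsilon/4$, let $\tilde f$ be a continuous extension of $f|_A$, and put $f_0=\rho_\lambda\circ\tilde f$. Then $f_0$ is continuous, $|f_0|\le\lambda$, and $f_0=f$ on $A\cap\{|f|\le\lambda\}$, so $|\{f\ne f_0\}|<\epsilon/2$.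

\emph{The iteration.} For $j\ge0$ put $M_j=2^{-j}\lambda$ and $\epsilon_j=\epsilon/(4(j+1)^2)$, so that $\sum_j\epsilon_j=\pi^2\epsilon/24<\epsilon/2$. Let $p_j$ be even integers with $p_j\ge2j+2$, and $p_j\ge q_0$ if $q_0$ is prescribed. Given a continuous $f_j$ with $|f_j|\le M_j$, let $Q_j$ be the polynomial given by Lemma \ref{lem:main} for the data $(\epsilon_j,M_j,N_j,\delta_j,p_j,f_j)$. Here $N_0=N$ and $\delta_0=\delta$, while for $j\ge1$ the number $N_j$ is the largest frequency of $Q_{j-1}$ and $\delta_j$ is the smallest nonzero $|c_k(Q_{j-1})|$. Put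
\[
f_{j+1}=\rho_{M_{j+1}}\circ(f_j-Q_j),\qquad E_j=\{|f_j-Q_j|>M_{j+1}\}.
\]
Then $f_{j+1}$ is continuous, $|f_{j+1}|\le M_{j+1}$, $f_{j+1}=f_j-Q_j$ outside $E_j$, and $|E_j|<\epsilon_j$ by (ii).

\emph{Convergence.} Let $q'$ be an even integer. For every $j$ with $p_j\ge q'$, hence for all but finitely many $j$, property (iii) gives
\begin{equation}\label{eq:Qj}
\|Q_j\|_{q'}\le\Gamma_{q'}\epsilon_j^{-20}M_j=4^{20}\,\Gamma_{q'}\,\epsilon^{-20}\lambda\,(j+1)^{40}2^{-j}.
\end{equation}
So $g=\sum_jQ_j$ converges in $L^{q'}$ for every even $q'$, hence in every $L^q$, $q<\infty$. For part (c), let $1\le q\le q_0$ and let $q'$ be the least even integer with $q'\ge q$. Each $p_j$ is even and at least $q$, so $p_j\ge q'$ and \eqref{eq:Qj} holds for all $j$. H\"older's inequality gives $\|g\|_q\le2\pi\|g\|_{q'}$, and summing \eqref{eq:Qj} with $\lambda\le8\epsilon^{-1}\|f\|_p$ yields (c) with $C_q=16\pi\,4^{20}\,\Gamma_{q'}\sum_j(j+1)^{40}2^{-j}$.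

\emph{Coincidence with $f$.} Outside $\bigcup_jE_j$ we have $\sum_{s<j}Q_s=f_0-f_j\to f_0$, because $|f_j|\le M_j\to0$. A subsequence of the partial sums converges to $g$ almost everywhere, so $g=f_0$ almost everywhere outside $\bigcup_jE_j$. Therefore $|\{g\ne f\}|\le|\{f\ne f_0\}|+\sum_j|E_j|<\epsilon$.

\emph{Coefficients.} By convergence in $L^1$, $c_k(g)=\sum_jc_k(Q_j)$. All frequencies of $Q_0$ exceed $N$, and all frequencies of $Q_j$ exceed those of $Q_{j-1}$. So $\operatorname{spec}(g)$ is the union of the sets $\operatorname{spec}(Q_j)$, which lie one after another in $\{k\ge2N+1\}$, and $c_k(g)=c_k(Q_j)$ on $\operatorname{spec}(Q_j)$. Inside $\operatorname{spec}(Q_j)$ the moduli decrease strictly, and all of them are less than $\delta_j$, which for $j\ge1$ is the last and smallest modulus of $Q_{j-1}$. This proves (a). Now let $f$ be real. At every frequency of $g$ both coefficients are nonzero, and for two frequencies $n<n'$ part (a) gives $|a_n|>|b_n|>|a_{n'}|>|b_{n'}|>0$. Hence $a_n^2+b_n^2>a_{n'}^2+b_{n'}^2$, and $|\hat g(\pm n)|=\frac12\sqrt{a_n^2+b_n^2}$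 because $a_n,b_n$ are real. This proves (b).
\end{proof}

The proof shows what matters in (iii). The iteration gives no control over $N_j$, over $\delta_j$, or over the modulus of continuity of $f_j$, so the bound must not depend on them. And the bound must grow slowly as $\epsilon\to0$, here like a power, so that the factor $2^{-j}$ wins in \eqref{eq:Qj}.

\begin{remark}
The last step needs real coefficients. For $a_n=b_n=1+i$ one has $|\hat g(\pm n)|=1$, while for $a_n=1+i$, $b_n=1-i$ one has $\hat g(n)=0$ and $|\hat g(-n)|=\sqrt2$. So for complex $g$ the moduli of $a_n,b_n$ do not determine those of $\hat g(\pm n)$, and part (b) is not included in Theorem \ref{thm:complex}.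
\end{remark}

\section{The constant function and averaged Fej\'er kernels}\label{sec:constant}

Let $f\equiv1$ and $M=1$. We look for a polynomial with high frequencies and small, ordered coefficients that is close to $1$ outside a small set.

\subsection*{One Fej\'er kernel}
For an integer $L\ge1$ the Fej\'er kernel is
\[
F_L(y)=1+2\sum_{l=1}^{L-1}\Big(1-\frac lL\Big)\cos ly=\frac1L\Big(\frac{\sin(Ly/2)}{\sin(y/2)}\Big)^2 .
\]
It has mean value $1$. From the first formula $F_L\le F_L(0)=L$, and from the second, with $\sin(|y|/2)\ge|y|/\pi$,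
\begin{equation}\label{eq:fejer}
0\le F_L(y)\le\min\Big(L,\frac{\pi^2}{Ly^2}\Big)\qquad(|y|\le\pi).
\end{equation}
Unlike the Dirichlet kernel, $F_L$ is small away from its peak, and its coefficients, though not equal, decrease. The $L^1$ norm does not see this smallness, since $\|F_L\|_1=2\pi$, but a power below $1$ does. Recall that $\int_0^{2\pi}v(mx)\,dx=\int_0^{2\pi}v$ for $2\pi$-periodic $v$ and integers $m\ge1$. Splitting the integral at $y=1/L$ and using \eqref{eq:fejer}, we get
\begin{equation}\label{eq:34}
\int_0^{2\pi}F_L(mx)^{3/4}\,dx\le2\Big[L^{-1/4}+\pi^{3/2}L^{-3/4}\int_{1/L}^\infty y^{-3/2}\,dy\Big]=2(1+2\pi^{3/2})L^{-1/4}\le8\pi L^{-1/4}.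
\end{equation}
The exponent $3/4$ is chosen below $1$ so that the peak contributes a negative power of $L$, and above $1/2$ so that the tail integral converges. It also behaves well under sums: for $t_1,\dots,t_s\ge0$,
\begin{equation}\label{eq:sub}
(t_1+\dots+t_s)^{3/4}\le t_1^{3/4}+\dots+t_s^{3/4},
\end{equation}
as one sees by normalizing the sum to $1$ and using $t\le t^{3/4}$ on $[0,1]$.

A first candidate is
\[
Q(x)=1-F_L(mx)=-2\sum_{l=1}^{L-1}\Big(1-\frac lL\Big)\cos lmx,\qquad m>N .
\]
Its coefficients decrease strictly in modulus, $|Q|\le L$, and by \eqref{eq:34} and Chebyshev's inequality $|\{|1-Q|>\frac12\}|\le2^{3/4}8\pi L^{-1/4}$, which is below $\epsilon$ for $L$ of order $\epsilon^{-4}$. Only one important requirement fails: the first coefficient is close to $2$, not small.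

\subsection*{Many Fej\'er kernels}
To divide the coefficients by a large integer $R$, average $R$ such polynomials with different dilations $m_1,\dots,m_R$ and a common order $K$:
\begin{equation}\label{eq:W}
Q=1-W,\qquad W(x)=\frac1R\sum_{r=1}^RF_K(m_rx).
\end{equation}
If the numbers $lm_r$ are distinct, the coefficient at frequency $lm_r$ has modulus $\frac2R(1-\frac lK)$. It depends only on the \emph{level} $l$. So the order is right when all frequencies of level $l$ come before those of level $l+1$, which forces the $m_r$ to be nearly equal. For $R=2$, $K=4$ and dilations $10,11$ the frequencies are $10,11,20,22,30,33$ with moduli $\frac34,\frac34,\frac12,\frac12,\frac14,\frac14$, a descending staircase. With dilations $10,25$ the list starts $10,20,25$ with moduli $\frac34,\frac12,\frac34$, and the order is lost.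

The error is now $W$. By \eqref{eq:sub} and \eqref{eq:34},
\[
\int_0^{2\pi}W^{3/4}\,dx\le R^{-3/4}\cdot R\cdot8\pi K^{-1/4}=8\pi\,(K/R)^{-1/4}.
\]
So we take $K=RH$ with an integer $H$ of order $\epsilon^{-4}$, and then $|\{W>\frac12\}|<\epsilon$ whatever $R$ is.

It remains to bound $\|W\|_p$. The triangle inequality gives only $\|W\|_p\le\|F_K\|_p\le(2\pi)^{1/p}K^{1-1/p}$, which for $p>1$ grows with $R$, that is, as $\delta\to0$. But each summand of $W$ has height $K/R=H$, and the peaks of different summands should rarely meet if the functions $F_K(m_rx)$ behave like independent random variables. The next lemma shows that nearly equal dilations can be independent in this sense, up to a prescribed moment. It also leaves a margin $n_0$ around each frequency, which is needed later.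

\begin{lemma}\label{lem:W}
Let $R,H\ge1$ and $n_0,N\ge0$ be integers, let $K=RH$, and let $p_*\ge2$ be an integer. There are positive integers $m_1,\dots,m_R$ such that:
\begin{enumerate}
\item[(a)] the intervals $I_{l,r}=[lm_r-n_0,\,lm_r+n_0]$ $(1\le l<K,\ 1\le r\le R)$ are pairwise disjoint and contained in $(N,\infty)$, and $I_{l,r}$ lies to the left of $I_{l',r'}$ whenever $l<l'$;
\item[(b)] the function $W$ in \eqref{eq:W} satisfies $\|W\|_p\le(2\pi)^{1/p}\,2^{p-1}H$ for all integers $2\le p\le p_*$.
\end{enumerate}
\end{lemma}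

\begin{proof}
Put
\[
D=p_*K+2n_0+2,\qquad m=p_*K\sum_{r=1}^RD^r+2n_0+N+1,\qquad m_r=m+D^r .
\]
The large common part $m$ makes the dilations nearly equal; the lacunary parts $D^r$ make them independent.

(a) All intervals lie to the right of $m-n_0>N$. For fixed $l$ and $r\ne r'$ we have $l|m_r-m_{r'}|\ge D(D-1)>2n_0$, so $I_{l,r}$ and $I_{l,r'}$ are disjoint. Since $m>KD^R+2n_0$, for $l<l'<K$ and all $r,r'$ we have
\[
l'm_{r'}-n_0>(l+1)m-n_0>l(m+D^R)+n_0\ge lm_r+n_0 .
\]

(b) \emph{No short relations.} Let $l_1,\dots,l_R$ be integers with $|l_r|\le p_*K$ and $\sum_rl_rm_r=0$. We claim that all $l_r$ vanish. Indeed, $m\sum_rl_r=-\sum_rl_rD^r$, and the right side is less than $m$ in modulus, so both sides are $0$. If $r$ were the largest index with $l_r\ne0$, then $\sum_sl_sD^s=0$ would give $D^r\le p_*K\sum_{s<r}D^s<p_*KD^r/(D-1)<D^r$, which is absurd.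

\emph{Independence.} Let $u_1,\dots,u_R$ be trigonometric polynomials of degree at most $p_*K$. Expanding each in exponentials, the mean value of $\prod_ru_r(m_rx)$ is the sum of $\prod_r\hat u_r(l_r)$ over all $(l_r)$ with $\sum_rl_rm_r=0$. By the claim, it equals $\prod_r\hat u_r(0)=\mathbb E\prod_ru_r(U_r)$, where $U_1,\dots,U_R$ are independent and uniformly distributed on $[0,2\pi]$. Multiplying out $W^p$ gives a sum of terms $R^{-p}\prod_rF_K(m_rx)^{e_r}$ with exponents $e_r\ge0$ of sum $p$, and $F_K^{e_r}$ has degree at most $p_*K$. Therefore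
\[
\frac1{2\pi}\int_0^{2\pi}W^p\,dx=\mathbb EZ^p,\qquad Z=\sum_{r=1}^RX_r,\quad X_r=\frac1RF_K(U_r).
\]
The $X_r$ are independent, $0\le X_r\le H$, and $\mathbb EX_r=1/R$.

\emph{Moments.} Let $y=(\mathbb EZ^p)^{1/p}<\infty$. Since $Z\le H+(Z-X_r)$ and $Z-X_r$ is independent of $X_r$,
\[
y^p=\sum_r\mathbb E\big[X_rZ^{p-1}\big]\le\sum_r\mathbb EX_r\cdot\mathbb E(H+Z-X_r)^{p-1}\le\mathbb E(H+Z)^{p-1}\le(H+y)^{p-1}.
\]
The last step uses $(\mathbb E(H+Z)^{p-1})^{1/(p-1)}\le(\mathbb E(H+Z)^p)^{1/p}$ and Minkowski's inequality. If $y>H$, then $y^p\le(2y)^{p-1}$, so $y\le2^{p-1}$. In either case $y\le2^{p-1}H$.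
\end{proof}

With $n_0=0$ and $R>2\sqrt\pi/\delta$, the polynomial $Q=1-W$ has frequencies beyond $N$, non-increasing moduli $|c_k(Q)|<\delta$, error at most $\frac12$ outside a set of measure less than $\epsilon$, and $\|Q\|_p\le(2\pi)^{1/p}2^pH$. This is Lemma \ref{lem:main} for $f\equiv1$, apart from strict monotonicity and the presence of sine terms. The point to retain is that $H$ depends only on $\epsilon$, and that $\delta$ enters only through $R$, which does not appear in the norm bound.

\begin{remark}\label{rem:bounded}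
Whatever the dilations, all peaks meet at the origin: $W(0)=K=RH$. So $\|W\|_\infty$ is not bounded independently of $R$, and the construction gives no estimate of type (iii) for $p=\infty$.
\end{remark}

\section{Polynomials with coefficients of equal modulus}\label{sec:flat}

For a general $f$ the natural move is to multiply: if $u$ is a polynomial close to $f$, then $u(x)(1-F_K(mx))$ is still close to $f$ outside a small set. By the identities
\begin{equation}\label{eq:prod}
\begin{aligned}
2\cos\nu x\cos nx&=\cos(\nu+n)x+\cos(\nu-n)x,\\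
2\cos\nu x\sin nx&=\sin(\nu+n)x-\sin(\nu-n)x,
\end{aligned}
\end{equation}
the single frequency $\nu=lm$ is replaced by a cluster of frequencies $\nu\pm n$ that carries two mirror copies of the coefficients of $u$. A symmetric cluster can be monotone only if its nonzero moduli are essentially all equal. We therefore want $u$ to be \emph{flat}: all its coefficients are $\pm\tau$ for one number $\tau$.

There is no reason for $f$ to be close to a flat polynomial, but the average over $r$ in \eqref{eq:W} gives room. A polynomial $P$ with frequency set $S$ and coefficients bounded by $\tau$ is the expectation of a random flat polynomial, and the average of $R$ independent copies $g_1,\dots,g_R$ is close to $P$ by the law of large numbers. The price is the size of a single $g_r$, which fluctuates around $P$ on the scale $\tau|S|^{1/2}$. If $P$ is simply a polynomial approximating $f$, then $\tau$ may be as large as $M$ while $|S|$ depends on the modulus of continuity of $f$, which (iii) does not allow. So we first replace $f$ by a polynomial for which $\tau^2|S|$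 is bounded in terms of $\epsilon$ and $M$ alone. We cut $f$ into $J$ bumps, each with about $2J$ coefficients of size at most $M/J$, and move different bumps to disjoint ranges of frequencies with the factors $1-F_L(\mu_jx)$. Then $\tau$ is of order $M/J$ and $|S|$ is of order $J^2L$, and $J$ cancels.

\subsection*{A polynomial partition of unity}
For $J\ge1$ and $1\le j\le J$ let $x_j=2\pi j/J$ and $\psi_j(x)=\frac1JF_J(x-x_j)\ge0$.

\begin{lemma}\label{lem:partition}
We have $\sum_j\psi_j\equiv1$ and $\sum_j\psi_j^{3/4}\le4$. If $f$ is continuous and $2\pi$-periodic, then $\sum_jf(x_j)\psi_j\to f$ uniformly as $J\to\infty$.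
\end{lemma}

\begin{proof}
For $0<|k|<J$ we have $\sum_je^{ik(x-x_j)}=0$, so only the constant terms survive in $\sum_j\psi_j$, and the sum is $1$. Fix $x$ and let $t_j\in[-\pi,\pi)$ be congruent to $x-x_j$ modulo $2\pi$. By \eqref{eq:fejer}, $\psi_j(x)\le\min(1,\pi^2/(Jt_j)^2)$. The nonnegative $t_j$ are spaced $2\pi/J$ apart, so the $(s+1)$-th smallest of them is at least $2\pi s/J$, and for $s\ge1$ the corresponding $\psi_j(x)$ is at most $1/(4s^2)$. The same holds for the negative $t_j$, ordered by modulus. Since $\sum_{s\ge1}s^{-3/2}\le1+2^{-3/2}+\int_2^\infty t^{-3/2}\,dt=1+2^{-3/2}+2^{1/2}<2^{3/2}$,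
\[
\sum_j\psi_j(x)^{3/4}\le2\Big(1+2^{-3/2}\sum_{s\ge1}s^{-3/2}\Big)\le4 .
\]
Finally, let $d>0$ and let $\omega(d)$ be the supremum of $|f(x)-f(x')|$ over $|x-x'|\le d$. Treating the indices with $|t_j|\le d$ and the at most $J$ indices with $|t_j|>d$ separately,
\[
\Big|\sum_jf(x_j)\psi_j(x)-f(x)\Big|\le\sum_j|f(x_j)-f(x)|\,\psi_j(x)\le\omega(d)+2\|f\|_\infty\,J\cdot\frac{\pi^2}{J^2d^2}.
\]
Let $J\to\infty$ and then $d\to0$.
\end{proof}

We also need \emph{Fej\'er's lemma}: for continuous $2\pi$-periodic $u$ and $v$,
\begin{equation}\label{eq:fl}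
\int_0^{2\pi}u(x)v(\mu x)\,dx\to\frac1{2\pi}\int_0^{2\pi}u\int_0^{2\pi}v\qquad(\mu\to\infty,\ \mu\in\mathbb N).
\end{equation}
For $v(y)=e^{iky}$ this is trivial if $k=0$ and is the Riemann--Lebesgue lemma if $k\ne0$; a general $v$ is a uniform limit of trigonometric polynomials.

\subsection*{Spreading the spectrum}

\begin{lemma}\label{lem:spread}
Let $L\ge2$ and $J\ge1$ be integers and let $\eta>0$. There are a nonempty set $S$ of positive integers with $|S|\le2J^2L$ elements and a measurable set $E\subset[0,2\pi]$ with $|E|\le(32\pi+1)\eta^{-3/4}L^{-1/4}$ such that the following holds. For all $M>0$ and all real $\gamma_1,\dots,\gamma_J$ with $|\gamma_j|\le M$ there is a real polynomial $P=\sum_{n\in S}(\alpha_n\cos nx+\beta_n\sin nx)$ with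
\[
|\alpha_n|,|\beta_n|\le\frac{2M}J,\qquad |P|\le LM,\qquad \Big|\sum_j\gamma_j\psi_j-P\Big|\le\eta M\ \text{ outside }E .
\]
\end{lemma}

\begin{proof}
Choose successively integers $\mu_1>2J$ and $\mu_{j+1}>L\mu_j+2J$ so large that
\[
\int_0^{2\pi}\psi_j(x)^{3/4}F_L(\mu_jx)^{3/4}\,dx\le4L^{-1/4}\int_0^{2\pi}\psi_j^{3/4}\,dx+\frac{L^{-1/4}}J\qquad(1\le j\le J).
\]
This is possible by \eqref{eq:fl}, because the mean value of $F_L^{3/4}$ is at most $4L^{-1/4}$ by \eqref{eq:34}. Let $Y(x)=\sum_j\psi_j(x)F_L(\mu_jx)$ and $E=\{Y>\eta\}$. By \eqref{eq:sub} and Lemma \ref{lem:partition}, $\int_0^{2\pi}Y^{3/4}\,dx\le4L^{-1/4}\cdot8\pi+L^{-1/4}$, and Chebyshev's inequality gives the bound on $|E|$. It does not depend on $J$, because the bumps $\psi_j$ are localized. Put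
\[
P(x)=\sum_j\gamma_j\psi_j(x)\big(1-F_L(\mu_jx)\big)=-\sum_{j=1}^J\sum_{l=1}^{L-1}2\Big(1-\frac lL\Big)\gamma_j\,\psi_j(x)\cos l\mu_jx .
\]
Then $|\sum_j\gamma_j\psi_j-P|\le MY\le\eta M$ outside $E$. Also $|P|\le LM\sum_j\psi_j=LM$, since $|1-F_L|\le L$.

Insert $\psi_j(x)=\frac1J\big(1+2\sum_{k=1}^{J-1}(1-\frac kJ)\cos k(x-x_j)\big)$ and use
\[
2\cos k(x-x_j)\cos\nu x=\cos\big((\nu+k)x-kx_j\big)+\cos\big((\nu-k)x+kx_j\big).
\]
This writes $P$ as the sum, over $1\le j\le J$, $1\le l<L$ and $|k|<J$, of the terms
\[
-\frac{2\gamma_j}J\Big(1-\frac lL\Big)\Big(1-\frac{|k|}J\Big)\cos\big((l\mu_j+k)x-kx_j\big).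
\]
Let $S$ be the set of the numbers $l\mu_j+k$. They are positive since $\mu_1>2J$, and there are at most $J(L-1)(2J-1)\le2J^2L$ of them. Different triples $(j,l,k)$ give different numbers. For fixed $j$ this holds because $\mu_j>2J$ exceeds the difference of any two values of $k$. For different $j$ it holds because $l\mu_j+k<L\mu_j+J<\mu_{j+1}-J$, so the numbers belonging to $j$ precede those belonging to $j+1$. Hence each frequency $n\in S$ carries one term of amplitude at most $2M/J$, and $|\alpha_n|,|\beta_n|\le2M/J$.
\end{proof}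

With a single dilation $\mu$ for all $j$, the $J$ terms of frequency $l\mu$ would add up to a coefficient of order $M$ (take all $\gamma_j=M$), and nothing would be gained.

\subsection*{Random rounding}
Recall \emph{Hoeffding's inequality}: if $X_1,\dots,X_s$ are independent and $X_i$ takes values in an interval of length $d_i$, then
\[
\Pr\Big(\Big|\sum_i(X_i-\mathbb EX_i)\Big|\ge t\Big)\le2\exp\Big(-2t^2\Big/\sum_id_i^2\Big)\qquad(t>0).
\]
For $p\ge1$ put $A_p=\big(\int_0^\infty2pt^{p-1}e^{-t^2/2}\,dt\big)^{1/p}$ and $B_p=1+3A_p$.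

\begin{lemma}\label{lem:round}
Let $P$ be as in Lemma \ref{lem:spread}, let $\tau=2M/J$, and let $R\ge1$. Let $\xi_{r,n},\xi'_{r,n}$ $(1\le r\le R,\ n\in S)$ be independent random variables with values $\pm1$ and means $\mathbb E\xi_{r,n}=\alpha_n/\tau$, $\mathbb E\xi'_{r,n}=\beta_n/\tau$. Put
\[
g_r(x)=\tau\sum_{n\in S}\big(\xi_{r,n}\cos nx+\xi'_{r,n}\sin nx\big).
\]
Then for all $x$, $r$ and $p\ge1$,
\begin{equation}\label{eq:round}
\big(\mathbb E|g_r(x)|^p\big)^{1/p}\le B_pLM,\qquad \mathbb E\Big\|P-\frac1R\sum_{r=1}^Rg_r\Big\|_\infty\le\frac{2\tau|S|}{\sqrt R}.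
\end{equation}
\end{lemma}

\begin{proof}
Such variables exist because the prescribed means lie in $[-1,1]$, and $\mathbb Eg_r(x)=P(x)$. For fixed $x$ the terms of $g_r(x)$ are independent and take values in intervals of lengths $2\tau|\cos nx|$ and $2\tau|\sin nx|$. The squares of these lengths sum to $4\sigma^2$, where
\[
\sigma^2=\tau^2|S|\le\frac{4M^2}{J^2}\cdot2J^2L=8LM^2 .
\]
By Hoeffding's inequality, $\Pr(|g_r(x)-P(x)|\ge t)\le2e^{-t^2/(2\sigma^2)}$. Integrating against $pt^{p-1}\,dt$ gives $\mathbb E|g_r(x)-P(x)|^p\le(A_p\sigma)^p$. Since $|P|\le LM$ and $\sigma\le3LM$, the first bound follows. For the second, each of the $2|S|$ coefficients of $P-\frac1R\sum_rg_r$ is $\tau$ times an average of $R$ independent centered variables of variance at most $1$. Its expected modulus is at most its standard deviation, hence at most $\tau/\sqrt R$, and the sup norm is at most the sum of the moduli of the coefficients.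
\end{proof}

The first bound in \eqref{eq:round} is free of $J$. The second is not, but $R$ is chosen after $J$.

\section{Proof of the approximation lemma}\label{sec:proof}

We now put the flat polynomials $g_r$ into the average \eqref{eq:W}. The frequencies and the moduli of the resulting coefficients do not depend on the random signs, and depend on $f$ only through $J$. We record this by treating two functions at once, which is what the complex case requires.

\begin{proposition}\label{prop:stair}
There are constants $\Gamma'_p$ $(p=2,4,6,\dots)$ with the following property. Let $\epsilon,M,N,\delta,p_*$ be as in Lemma \ref{lem:main}, and let $f^{(1)},f^{(2)}$ be real, continuous, $2\pi$-periodic and bounded by $M$ in modulus. There are a finite nonempty set $\Sigma\subset\{n>N\}$ and numbers $h_n\in(0,\delta/\sqrt\pi)$, non-increasing in $n\in\Sigma$, such that for each $f\in\{f^{(1)},f^{(2)}\}$ some polynomial $Q_f=\sum_{n\in\Sigma}(a_n\cos nx+b_n\sin nx)$ with $a_n,b_n\in\{h_n,-h_n\}$ satisfies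
\[
|\{|f-Q_f|>M/5\}|\le\frac{2\epsilon}3,\qquad \|Q_f\|_p\le\Gamma'_p\,\epsilon^{-20}M\quad\text{for all even }p\le p_* .
\]
\end{proposition}

\begin{proof}
\emph{Parameters.} Let $\eta=1/20$. We choose $L,H,J,S,R,(m_r)$ in this order. Put
\[
\kappa_1=\big(3(32\pi+1)\eta^{-3/4}\big)^4,\quad \kappa_2=(192\pi)^4(B_2/\eta)^3,\quad L=\lceil\kappa_1\epsilon^{-4}\rceil,\quad H=\lceil\kappa_2L^3\epsilon^{-4}\rceil .
\]
Then $L,H\ge2$ depend only on $\epsilon$. From $L\le2\kappa_1\epsilon^{-4}$ and $H\le2\kappa_2L^3\epsilon^{-4}$ we get $LH\le\kappa_3\epsilon^{-20}$ with $\kappa_3=32\kappa_1^4\kappa_2$. By Lemma \ref{lem:partition}, choose $J$ with $\|f-\sum_jf(x_j)\psi_j\|_\infty\le\eta M$ for both functions $f$; this is where continuity is used. Let $S$ and $E$ be given by Lemma \ref{lem:spread}, so that $|E|\le\epsilon/3$ by the choice of $L$. Let $\tau=2M/J$ and $n_0=\max S$. Choose an integer $R$ with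
\begin{equation}\label{eq:R}
R>\frac{\sqrt\pi\,\tau}\delta,\qquad \frac{2\tau|S|}{\sqrt R}\le\frac{\eta M}8,
\end{equation}
put $K=RH$, and let $m_1,\dots,m_R$ and $W$ be as in Lemma \ref{lem:W}.

\emph{The random polynomial.} Fix $f\in\{f^{(1)},f^{(2)}\}$, let $P$ be the polynomial of Lemma \ref{lem:spread} for $\gamma_j=f(x_j)$, let $g_r$ be as in Lemma \ref{lem:round}, and put
\[
Q(x)=\frac1R\sum_{r=1}^Rg_r(x)\big(1-F_K(m_rx)\big)=-\frac1R\sum_{r=1}^R\sum_{l=1}^{K-1}\Big(1-\frac lK\Big)\,2\cos(lm_rx)\,g_r(x).
\]
There are finitely many choices of signs, so expectations are finite sums and commute with integrals in $x$.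

\emph{Coefficients.} By \eqref{eq:prod}, the term with indices $(l,r)$ has the frequencies $lm_r\pm n$, $n\in S$. They lie in $I_{l,r}$ and are distinct, since $S$ consists of positive integers. At each of them the cosine and the sine coefficient are both $\pm\frac\tau R(1-\frac lK)$. By Lemma \ref{lem:W}(a), different pairs $(l,r)$ share no frequency, all frequencies exceed $N$, and level $l$ precedes level $l+1$. Let $\Sigma$ be the set of all these frequencies, and let $h_n=\frac\tau R(1-\frac lK)$ for $n\in\Sigma\cap I_{l,r}$. Then $\Sigma$ is nonempty, $h_n$ is positive and non-increasing, and $h_n<\delta/\sqrt\pi$ by \eqref{eq:R}. Neither $\Sigma$ nor $h_n$ depends on the signs or on which of the two functions was fixed. So $Q$ has the required form for every choice of signs, and it remains to find one choice for which the two estimates hold.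

\emph{Error.} Write $f-Q=T_1+T_2+T_3+T_4$ with
\[
T_1=f-\sum_j\gamma_j\psi_j,\quad T_2=\sum_j\gamma_j\psi_j-P,\quad T_3=P-\frac1R\sum_rg_r,\quad T_4=\frac1R\sum_rg_r(x)F_K(m_rx).
\]
We have $|T_1|\le\eta M$ everywhere and $|T_2|\le\eta M$ outside $E$. By \eqref{eq:round}, \eqref{eq:R} and Markov's inequality,
\begin{equation}\label{eq:bad1}
\Pr\big(\|T_3\|_\infty>\eta M\big)\le\frac18 .
\end{equation}
The term $T_4$ is the function $W$ with random weights. By H\"older's inequality and \eqref{eq:round} with $p=2$, $\mathbb E|g_r(x)|^{3/4}\le(B_2LM)^{3/4}$. So \eqref{eq:sub} and \eqref{eq:34} give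
\[
\mathbb E\int_0^{2\pi}|T_4|^{3/4}\,dx\le R^{-3/4}\cdot R\cdot(B_2LM)^{3/4}\,8\pi(RH)^{-1/4}=8\pi(B_2LM)^{3/4}H^{-1/4}.
\]
By Chebyshev's inequality in $x$ and the choice of $H$, which was made to absorb the factor $L^{3/4}$,
\[
\mathbb E\,|\{|T_4|>\eta M\}|\le8\pi(B_2L/\eta)^{3/4}H^{-1/4}\le\frac\epsilon{24},
\]
and Markov's inequality gives
\begin{equation}\label{eq:bad2}
\Pr\big(|\{|T_4|>\eta M\}|>\epsilon/3\big)\le\frac18 .
\end{equation}

\emph{Norm.} Let $p\le p_*$ be even. Since $|Q(x)|\le\frac1R\sum_r|g_r(x)|(1+F_K(m_rx))$, Minkowski's inequality for the expectation and \eqref{eq:round} give $(\mathbb E|Q(x)|^p)^{1/p}\le B_pLM(1+W(x))$ for each $x$. By Lemma \ref{lem:W}(b), $\|1+W\|_p\le(2\pi)^{1/p}2^pH$. With $G_p=(2\pi)^{1/p}2^pB_p$ we obtain $\mathbb E\|Q\|_p^p\le(G_pLHM)^p$, and therefore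
\begin{equation}\label{eq:bad3}
\Pr\big(\|Q\|_p>4G_pLHM\big)\le4^{-p}.
\end{equation}

\emph{Choice of signs.} The events in \eqref{eq:bad1}, \eqref{eq:bad2} and \eqref{eq:bad3}, the last for all even $p\le p_*$, have total probability at most $\frac18+\frac18+\sum_{s\ge1}16^{-s}=\frac14+\frac1{15}<1$. Let $Q_f$ be $Q$ for a choice of signs outside all of them. Then $|f-Q_f|\le4\eta M=M/5$ outside a set of measure at most $\epsilon/3+\epsilon/3$, and $\|Q_f\|_p\le\Gamma'_p\epsilon^{-20}M$ with $\Gamma'_p=4\kappa_3G_p$.
\end{proof}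

\begin{proof}[Proof of Lemma \ref{lem:main}]
Apply Proposition \ref{prop:stair} with $\epsilon/2$ and $\delta/2$ in place of $\epsilon$ and $\delta$ to $f^{(1)}=\operatorname{Re}f$ and $f^{(2)}=\operatorname{Im}f$. Let $Q^{(1)},Q^{(2)}$ be the two polynomials. Put $Q^\circ=Q^{(1)}$ if $f$ is real and $Q^\circ=Q^{(1)}+iQ^{(2)}$ otherwise. At each $n\in\Sigma$ the cosine and the sine coefficient of $Q^\circ$ have the same modulus, namely $h_n$ in the first case and $|\pm h_n\pm ih_n|=\sqrt2\,h_n$ in the second; here it is essential that both polynomials share $\Sigma$ and $h_n$. So $|c_k(Q^\circ)|$ is non-increasing along the spectrum and at most $\sqrt{2\pi}\max_nh_n<\sqrt2\,\delta/2<\delta$. Moreover $|f-Q^\circ|\le2M/5$ outside a set of measure at most $2\epsilon/3$, and $\|Q^\circ\|_p\le2^{21}\Gamma'_p\epsilon^{-20}M$ for even $p\le p_*$.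

It remains to tilt the steps of the staircase. Let $k_1<\dots<k_s$ be the elements of $\operatorname{spec}(Q^\circ)$, let $0<\theta<1/s$, and put
\[
Q=\sum_{t=1}^s(1-\theta t)\,c_{k_t}(Q^\circ)\,\varphi_{k_t}.
\]
The factors $1-\theta t$ lie in $(0,1)$ and decrease strictly. So $Q$ has the same spectrum as $Q^\circ$, it is real if $f$ is real, and (i) holds. Since $\|Q-Q^\circ\|_\infty\le\theta s\sum_t|c_{k_t}(Q^\circ)|$, we can take $\theta$ so small that $\|Q-Q^\circ\|_\infty\le M/10$. Then $|f-Q|\le M/2$ outside a set of measure at most $2\epsilon/3<\epsilon$, which is (ii). Finally $\|Q-Q^\circ\|_p\le2\pi M/10\le\epsilon^{-20}M$, so (iii) holds with $\Gamma_p=2^{21}\Gamma'_p+1$.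
\end{proof}

By Section \ref{sec:iteration}, this completes the proof of Theorems \ref{thm:answer}, \ref{thm:strong} and \ref{thm:complex}.

\begin{thebibliography}{1}

\bibitem{FW}
\emph{On the Fourier--Walsh coefficients},
\texttt{https://projecteuclid.org/journalArticle/\allowbreak Download?urlid=rae\%2F1272376229}.

\end{thebibliography}
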